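# Iterated Stone–Čech remainders of the rationals

All spaces are Tychonoff (completely regular and Hausdorff). References marked [E] are to Engelking, *General Topology* (1989). Everything below is in ZFC.

## 1. Remainders, nowhere local compactness, perfect maps

**Definition (Stone–Čech compactification, remainder).** $\beta X$ is the compactification of $X$ such that every continuous map from $X$ to a compact Hausdorff space extends, necessarily uniquely, over $\beta X$. A compactification of $X$ over which all bounded continuous real functions on $X$ extend is $\beta X$. The remainder of $X$ is $X^*=\beta X\setminus X$, and $X^{**}=(X^*)^*=\beta(X^*)\setminus X^*$.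

*Example.* For discrete $\omega$, the points of $\beta\omega$ are the ultrafilters on $\omega$, and $\omega^*$ is the set of free ones. By contrast $[0,1]$ is a compactification of $(0,1]$ but not $\beta(0,1]$, because $\sin(1/x)$ does not extend to $0$.

**Definition (ultrafilter limit).** Let $u$ be an ultrafilter on $\omega$ and $(z_k)$ a sequence in a compact Hausdorff space $Z$. Then $u\text{-}\lim z_k$ is the unique $z\in Z$ with $\{k:z_k\in G\}\in u$ for every neighborhood $G$ of $z$. It exists by compactness and is unique by the Hausdorff property. Continuous maps between compact Hausdorff spaces preserve such limits, and if $J\in u$ then $u\text{-}\lim z_k\in\operatorname{cl}\{z_k:k\in J\}$.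

*Example.* If $z_k=(-1)^k$, the limit is $1$ when the set of even numbers belongs to $u$, and $-1$ otherwise.

**Definition (nowhere locally compact).** $X$ is nowhere locally compact if no point of $X$ has a compact neighborhood.

*Example.* $\mathbb Q$ is nowhere locally compact: a compact neighborhood would contain some $[a,b]\cap\mathbb Q$ with $a<b$ as a closed, hence compact, subset, but $[a,b]\cap\mathbb Q$ is not closed in $\mathbb R$. The subspace $\mathbb Q\cup(2,3)$ of $\mathbb R$ is not locally compact, but it is not nowhere locally compact either, since $5/2$ has a compact neighborhood.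

**Definition (perfect map).** A continuous surjection is perfect if it is closed and all its fibers are compact.

*Example.* The projection $\mathbb Q\times[0,1]\to\mathbb Q$ is perfect. The projection $\mathbb Q\times\mathbb Q\to\mathbb Q$ is not, since its fibers are not compact.

**Definition (Lindelöf, $C^*$-embedded).** $X$ is Lindelöf if every open cover has a countable subcover. A subspace $D\subset X$ is $C^*$-embedded if every bounded continuous real function on $D$ extends continuously to $X$.

*Example.* Every separable metrizable space is Lindelöf. The subspace $(0,1]$ of $[0,1]$ is not $C^*$-embedded, again by $\sin(1/x)$.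

**Definition (clopen base).** A space has a base of clopen sets if its sets that are both closed and open form a base.

*Example.* In $\mathbb Q$ the sets $(a,b)\cap\mathbb Q$ with $a,b$ irrational form such a base.

**Definition (collapse).** For a nonempty compact $A\subset X$, $X/A$ is the quotient of $X$ in which $A$ becomes one point. This point is also called $A$.

*Example.* If $A=\{x\}$ then $X/A=X$. Collapsing $\{0,1\}$ in $[0,1]$ gives a circle.

**Definition (the spaces $Q_n$).** $Q_0=\mathbb Q$ and $Q_{n+1}=(Q_n)^*=\beta Q_n\setminus Q_n$.

*Example.* Let $x_k$ be rationals converging in $\mathbb R$ to $\sqrt2$, all different. In $\beta\mathbb Q$, for a free ultrafilter $u$, the point $u\text{-}\lim x_k$ is not in $\mathbb Q$, since each rational has a neighborhood that contains only finitely many $x_k$. So it is a point of $Q_1$.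

## 2. Are $Q_n$ and $Q_{n+2}$ ever homeomorphic?

Taking remainders repeatedly might in principle lead back to a space already seen. We shall see in Section 4 that $Q_n$ and $Q_k$ differ when $|n-k|$ is odd, because one is $\sigma$-compact and the other is not. This says nothing when $|n-k|$ is even. The paper "Remote points" puts the smallest such case in one sentence: "I don't know if $Q_n$ and $Q_{n+2}$ can ever be homeomorphic." The problem is to determine whether there is an $n$ with $Q_n\cong Q_{n+2}$. The answer is no, in a strong local form.

**Main Theorem.** If $n\ne m$, then no nonempty open subset of $Q_n$ is homeomorphic to an open subset of $Q_m$. In particular the spaces $Q_n$ $(n\in\omega)$ are pairwise non-homeomorphic, so $Q_n\not\cong Q_{n+2}$ for every $n$.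

## 3. What all the $Q_n$ have in common

This section establishes three properties of every $Q_n$: nowhere locally compact, Lindelöf, with a base of clopen sets. It also sets up the map $f_X$ on which the main argument rests.

**Fact 1 (full preimages).** Let $f:Z\to W$ be a closed continuous surjection and $T\subset W$. Then $f$ restricts to a closed map $f^{-1}(T)\to T$. Consequently, if $f$ is perfect, so is the restriction.

*Proof.* A closed subset of $f^{-1}(T)$ has the form $F\cap f^{-1}(T)$ with $F$ closed in $Z$, and its image is $f(F)\cap T$. $\square$

Two consequences will be used. A continuous surjection from a compact space to a Hausdorff space is perfect, and so are its restrictions to full preimages. And a closed continuous surjection $q$ is a quotient map: if $E\circ q$ is continuous and $F$ is closed, then $E^{-1}(F)=q((E\circ q)^{-1}(F))$ is closed, so $E$ is continuous.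

**Fact 2.** Let $f:Z\to W$ be perfect. If $W$ is Lindelöf, compact or $\sigma$-compact, then so is $Z$.

*Proof.* Let $\mathcal U$ be an open cover of $Z$. Each fiber $f^{-1}(w)$ is covered by finitely many members of $\mathcal U$; let $O_w$ be their union. As $f$ is closed, $W\setminus f(Z\setminus O_w)$ is an open neighborhood of $w$ whose preimage lies in $O_w$. Countably many of these neighborhoods cover $W$ if $W$ is Lindelöf, finitely many if $W$ is compact, so correspondingly many members of $\mathcal U$ cover $Z$ (see also [E, 3.8.9]). For $\sigma$-compactness apply the compact case to the restrictions of $f$ over compact subsets of $W$, using Fact 1. $\square$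

**Fact 3.** Let $X$ be Lindelöf.

1. $X$ is normal. If $D\subset X$ is closed, then $D$ is Lindelöf and $C^*$-embedded, and $\operatorname{cl}_{\beta X}D=\beta D$. Disjoint closed subsets of $X$ have disjoint closures in $\beta X$.
2. If every countably infinite subset of $X$ has an accumulation point in $X$, then $X$ is compact. Hence a closed noncompact subset of $X$ contains a countably infinite set $D$ that is closed and discrete in $X$.

*Proof.* (1) Regular Lindelöf spaces are normal, and closed subspaces of Lindelöf spaces are Lindelöf. A closed $D$ is $C^*$-embedded by Tietze's theorem. So a bounded continuous function on $D$ extends to $X$, then to $\beta X$, and restricts to $\operatorname{cl}_{\beta X}D$; this compactification of $D$ therefore has the extension property that characterizes $\beta D$. For disjoint closed $C,D\subset X$, Urysohn's lemma gives a continuous $\varphi:X\to[0,1]$ that is $0$ on $C$ and $1$ on $D$; its extension to $\beta X$ separates the closures.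

(2) If $X$ is not compact, some countable open cover $\{W_i:i\in\omega\}$ has no finite subcover. Pick $x_n\notin W_0\cup\dots\cup W_n$. Each $W_i$ contains $x_n$ only for finitely many $n$ (namely some $n<i$). So each point equals $x_n$ for only finitely many $n$, hence $\{x_n\}$ is infinite; and each point has a neighborhood that contains only finitely many points of this set, so there is no accumulation point. This proves the first sentence. For the second, apply it to the closed set as a Lindelöf space: an infinite countable set without accumulation points is closed and discrete there, hence in $X$. $\square$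

**Fact 4.** Let $X$ be nowhere locally compact. Then every compact subset of $X$ has empty interior in $X$; $X^*$ is dense in $\beta X$; and $X^*$ is nowhere locally compact.

*Proof.* An interior point of a compact set would have a compact neighborhood. If a nonempty open $G\subset\beta X$ missed $X^*$, then $G$ would be a locally compact open subset of $X$, so its points would have compact neighborhoods in $X$. Finally, suppose $p\in X^*$ has a compact neighborhood $N$ in $X^*$, and let $G$ be open in $\beta X$ with $p\in G$ and $G\cap X^*\subset N$. As $X^*$ is dense, $G\subset\operatorname{cl}_{\beta X}(G\cap X^*)\subset N\subset X^*$. So $G$ misses the dense set $X$, which is impossible. $\square$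

**Fact 5** ([E, 3.5.6–3.5.7])**.** Let $cZ$ be a compactification of $Z$ and let $F:\beta Z\to cZ$ extend $\mathrm{id}_Z$. Then $F(\beta Z\setminus Z)=cZ\setminus Z$.

*Proof.* $F$ is onto, since its image is compact and contains the dense set $Z$. So it suffices that no $p\in\beta Z\setminus Z$ is mapped to a point $z\in Z$. Suppose $F(p)=z\in Z$. Take disjoint open $G\ni p$ and $G'\ni z$ in $\beta Z$, and an open $O\subset cZ$ with $O\cap Z=G'\cap Z$. Then $G\cap F^{-1}(O)$ is an open neighborhood of $p$, so it contains some $q\in Z$. Now $q=F(q)\in O\cap Z\subset G'$ and $q\in G$, a contradiction. $\square$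

**Fact 6 (the map $f_X$).** Let $X$ be nowhere locally compact. By Fact 4, $\beta X$ is a compactification of $X^*$. Let
$$f_X:\beta(X^*)\to\beta X$$
extend $\mathrm{id}_{X^*}$. Then $f_X$ is a closed surjection, $f_X^{-1}(p)=\{p\}$ for $p\in X^*$, and $f_X^{-1}(X)=X^{**}$. In particular $f_X$ restricts to a perfect map of $X^{**}$ onto $X$.

*Proof.* By Fact 5 with $Z=X^*$, points of $X^{**}$ go to $\beta X\setminus X^*=X$, while points of $X^*$ stay fixed. The rest is Fact 1. $\square$

So $\beta X$ is the common home of $X$ and $X^*$, and $\beta(X^*)$ is a second compactification of $X^*$ in which each point of $X$ has been replaced by a compact fiber.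

**Fact 7.** Every $Q_n$ is nonempty, nowhere locally compact and Lindelöf, and has a base of clopen sets.

*Proof.* All of this is clear for $Q_0=\mathbb Q$. Fact 4 gives, by induction, that every $Q_n$ is nowhere locally compact and that $Q_{n+1}$ is dense in $\beta Q_n$, hence nonempty.

*Lindelöf.* By Fact 6, $Q_{n+2}$ maps perfectly onto $Q_n$, so by Fact 2 we need only treat $Q_0$, which is clear, and $Q_1$. Identify $\mathbb Q$ with $\mathbb Q\cap(0,1)$, so that $M=[0,1]$ is a compactification of it, and let $r:\beta\mathbb Q\to M$ extend the identity. By Fact 5, $Q_1=r^{-1}(M\setminus\mathbb Q)$. So $Q_1$ is a perfect preimage of a separable metrizable space, and Fact 2 applies.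

*Clopen base* (see also [E, 6.2.7 and 6.2.12]). Let $X=Q_n$ have a clopen base; we show that $\beta X$ has one, and then so does its subspace $Q_{n+1}$. First, disjoint closed $F,F'\subset X$ can be separated by a clopen set: cover $X$ by countably many clopen sets $W_i$, each missing $F$ or missing $F'$; the sets $W_i\setminus\bigcup_{j<i}W_j$ form a partition of $X$ into clopen sets, and the union of those members that meet $F$ is clopen (so is the union of the others), contains $F$ and misses $F'$. Now let $p\in G$ with $G$ open in $\beta X$. Take a continuous $\varphi:\beta X\to[0,1]$ with $\varphi(p)=0$ and $\varphi=1$ off $G$, and a clopen $C\subset X$ that contains $\{x\in X:\varphi(x)\le1/3\}$ and misses $\{x\in X:\varphi(x)\ge2/3\}$. The characteristic function of $C$ extends to $\beta X$, with values in $\{0,1\}$, so $\operatorname{cl}_{\beta X}C$ is clopen in $\beta X$. It contains $p$, because $X\cap\{\varphi<1/3\}$ is dense in the open set $\{\varphi<1/3\}\ni p$; and it lies in $\{\varphi\le2/3\}\subset G$. $\square$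

## 4. Parity, and $Q_0$ against the rest

The simplest cases can now be done by hand.

*Odd differences.* By Facts 2 and 6, $Q_{2n}$ is $\sigma$-compact, since $\mathbb Q$ is. We claim that $Q_{2n+1}$ is not. Put $X=Q_{2n}$. A compact subset of $X$ has empty interior in $\beta X$, because $X^*$ is dense; a compact subset of $X^*$ has empty interior in $\beta X$, because $X$ is dense. If $X^*$ were $\sigma$-compact, $\beta X=X\cup X^*$ would be a countable union of closed sets with empty interior, against the Baire category theorem. So $Q_n\not\cong Q_k$ whenever $|n-k|$ is odd.

*The space $Q_0$.* Here cardinality decides, even locally.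

**Lemma 3.** For $m\ge1$ every nonempty open $O\subset Q_m$ is uncountable.

*Proof.* Let $X=Q_{m-1}$, $O=G\cap X^*$ with $G$ open in $\beta X$, and $p\in O$. Let $N\subset G$ be a closed neighborhood of $p$ in $\beta X$. As $X$ is dense, $p\in\operatorname{cl}_{\beta X}(N\cap X)\setminus X$. So the closed subset $N\cap X$ of the Lindelöf space $X$ is not compact. By Fact 3(2) it contains a countably infinite $D$ that is closed and discrete in $X$. By Fact 3(1), $\operatorname{cl}_{\beta X}D=\beta D\cong\beta\omega$. Since $D$ is closed in $X$, $\beta D\setminus D$ misses $X$, so $\beta D\setminus D\subset N\cap X^*\subset O$.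

Finally, $\omega^*$ is uncountable; in fact it has cardinality $2^{\mathfrak c}$. To see uncountability directly, choose for each real $t$ a set $S_t$ of the form $\{q_i\}$ with distinct rationals $q_i\to t$. These are continuum many infinite subsets of a countable set with pairwise finite intersections, so free ultrafilters $u_t\ni S_t$ are pairwise distinct. $\square$

So $Q_0\not\cong Q_m$ for $m\ge1$. The first pair of even difference that this leaves open is $Q_1$ and $Q_3$, and cardinality does not help there. It is a known fact that every $Q_n$ has countable $\pi$-weight: there are countably many nonempty open sets such that every nonempty open set contains one of them. (In $\mathbb Q$ the intervals with rational ends do this.) So $Q_n$ is separable, $\beta Q_n$ is a separable Hausdorff space, and such a space has at most $2^{\mathfrak c}$ points. With the proof of Lemma 3, every $Q_m$ with $m\ge1$ has exactly $2^{\mathfrak c}$ points.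

## 5. A space is not determined by its remainder

Here is the first plan one would try. Suppose we could cancel the star: $X^*\cong Y^*$ implies $X\cong Y$. Then $Q_n\cong Q_m$ with $n<m$ would give $Q_{n-1}\cong Q_{m-1}$, and so on down to $Q_0\cong Q_{m-n}$, which Lemma 3 forbids. The plan stops at its first step, because cancellation is false, even for Lindelöf nowhere locally compact spaces with clopen bases. The reason is that compact sets can be collapsed without changing the remainder.

**Fact 8.** Let $A\subset X$ be nonempty and compact. Then $X/A$ is (homeomorphic to) a dense subspace of the compact Hausdorff space $\beta X/A$, $\beta(X/A)=\beta X/A$, and $(X/A)^*\cong X^*$.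

*Proof.* Collapsing a closed set in a compact Hausdorff space gives a compact Hausdorff space, so the quotient map $\pi:\beta X\to\beta X/A$ is a closed map. As $A\subset X$, we have $X=\pi^{-1}(\pi(X))$. By Fact 1 the restriction $X\to\pi(X)$ is closed, hence a quotient map, so $X/A$ is the subspace $\pi(X)$, which is dense. A bounded continuous function on $X/A$ lifts to $X$ and extends to $\beta X$; the extension is constant on $A$, so it factors through $\beta X/A$. Hence $\beta(X/A)=\beta X/A$. Finally $(X/A)^*=\pi(X^*)$, and $\pi$ restricted to the full preimage $X^*=\pi^{-1}(\pi(X^*))$ is a closed continuous bijection onto $\pi(X^*)$, that is, a homeomorphism. $\square$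

**Fact 9.** Let $Y$ be metrizable and nowhere locally compact, and let $B\subset Y$ be nonempty and compact with $Y\setminus B$ countable. Then $Y/B\cong\mathbb Q$.

*Proof.* $Y/B$ is countable, and Tychonoff by Fact 8. It is first countable: this is clear at points off $B$, and at the point $B$ the images of the sets $\{y:d(y,B)<1/n\}$ form a base, because every open set that contains the compact set $B$ contains one of these. A countable first countable space is second countable, so $Y/B$ is metrizable by Urysohn's metrization theorem. (Metrizability also follows from [E, 4.4.15], as $Y\to Y/B$ is perfect.) It has no isolated points: an isolated point other than $B$ would be isolated in $Y$, and if the point $B$ were isolated, the set $B$ would be open in $Y$; both contradict nowhere local compactness. By Sierpiński's theorem a nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb Q$. $\square$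

**Example 10.** Let $C$ be the Cantor set, $C_0\subset C$ countable and dense, and
$$Y=\big(\{0\}\times C\big)\cup\big((\mathbb Q\cap(0,\infty))\times C_0\big)\subset\mathbb Q\times C,\qquad B=\{0\}\times C .$$
$Y$ is separable metrizable with a clopen base, since $\mathbb Q\times C$ is. It is nowhere locally compact. Indeed, let $(x,c)\in Y$ with $x>0$ have a compact neighborhood $N$ in $Y$. Then $N\cap(\mathbb Q\times\{c\})$ is compact, since $Y\cap(\mathbb Q\times\{c\})$ is closed in $Y$, and it contains a copy of $[a,b]\cap\mathbb Q$ as a closed subset for some $0<a<b$; this is impossible. And $Y\setminus B$ is dense in $Y$, since $(0,c)$ is the limit of points $(1/n,c_n)$ with $c_n\in C_0$, $c_n\to c$; so a compact neighborhood of a point of $B$ would be a compact neighborhood of some point with $x>0$. By Facts 9 and 8,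
$$Y/B\cong\mathbb Q\qquad\text{and}\qquad Y^*\cong(Y/B)^*\cong\mathbb Q^* .$$
But $Y$ is uncountable, so $Y\not\cong\mathbb Q$.

The example also suggests what could still be true: $Y$ and $\mathbb Q$ become homeomorphic once a compact set is removed from each.

## 6. A homeomorphism of remainders extends off compact sets

**Theorem A.** Let $X,Y$ be Lindelöf nowhere locally compact spaces and $h:X^*\to Y^*$ a homeomorphism. Then there are compact $A\subset X$, $B\subset Y$ and a homeomorphism $E:\beta X\setminus A\to\beta Y\setminus B$ with $E|X^*=h$. In particular $E$ maps $X\setminus A$ onto $Y\setminus B$.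

There is no reason for $h$ to extend to a map $\beta X\to\beta Y$, but it does extend to a homeomorphism $H:\beta(X^*)\to\beta(Y^*)$. As $H(X^*)=Y^*$, also $H(X^{**})=Y^{**}$. We have the picture
$$\beta X\ \xleftarrow{\ f_X\ }\ \beta(X^*)\ \xrightarrow{\ H\ }\ \beta(Y^*)\ \xrightarrow{\ f_Y\ }\ \beta Y .$$
To send $x\in X$ to a point of $\beta Y$, go to its fiber $f_X^{-1}(x)$ and push the fiber forward by $f_Y\circ H$. This defines a value exactly when the result is one point. The obstructions are therefore
$$N_X=\{x\in X: f_Y\circ H\text{ is not constant on }f_X^{-1}(x)\},\qquad N_Y=\{y\in Y: f_X\circ H^{-1}\text{ is not constant on }f_Y^{-1}(y)\}.$$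

*What $N_X$ is in Example 10.* Let $X=\mathbb Q$, identify $Y/B$ with $\mathbb Q$, let $\pi:\beta Y\to\beta\mathbb Q$ be the collapse of $B$ to a point $q_0$, and let $h$ be the inverse of $\pi|Y^*$. Then $f_X\circ H^{-1}=\pi\circ f_Y$, since both are continuous and agree on the dense set $Y^*$. So $N_Y=\emptyset$. For $q\in\mathbb Q$ we get $H(f_X^{-1}(q))=f_Y^{-1}(\pi^{-1}(q))$, and $f_Y$ maps this set onto $\pi^{-1}(q)$. This is a single point for $q\ne q_0$, and it is $B$ for $q=q_0$. Hence $N_X=\{q_0\}$.

What makes the theorem work is that these obstruction sets are always small. A sequence of obstruction points that runs off to $X^*$ would be pulled together there, because fibers of $f_X$ over $X^*$ are single points; and the normality of $Y$ does not allow two separated sequences to be pulled together.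

*Proof of Theorem A.*

**Step 1: every infinite subset of $N_X$ has an accumulation point in $X$.** This step is for controlling the size of $N_X$. Suppose it fails. Then there are distinct $x_k\in N_X$ $(k\in\omega)$ such that $\{x_k\}$ has no accumulation point in $X$. Choose $a_k,b_k\in f_X^{-1}(x_k)\subset X^{**}$ with
$$c_k:=f_YH(a_k)\ \ne\ d_k:=f_YH(b_k).$$
Since $H(a_k),H(b_k)\in Y^{**}=f_Y^{-1}(Y)$, we have $c_k,d_k\in Y$.

First we show that the two sequences have the same limits. Let $u$ be any free ultrafilter on $\omega$ and $p=u\text{-}\lim x_k\in\beta X$. If $p$ were in $X$, every neighborhood of $p$ would contain infinitely many of the distinct points $x_k$, and $p$ would be an accumulation point of $\{x_k\}$. So $p\in X^*$. The point $u\text{-}\lim a_k\in\beta(X^*)$ is mapped by $f_X$ to $u\text{-}\lim x_k=p$, and $f_X^{-1}(p)=\{p\}$; so $u\text{-}\lim a_k=p$. Likewise $u\text{-}\lim b_k=p$. Apply the continuous map $f_Y\circ H$, and note that $f_YH(p)=f_Y(h(p))=h(p)$: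
$$u\text{-}\lim c_k=h(p)=u\text{-}\lim d_k\in Y^*\qquad\text{in }\beta Y. \tag{1}$$

Next we show local finiteness: each $y\in Y$ has a neighborhood $V$ in $\beta Y$ for which
$$I_V=\{k:c_k\in V\text{ or }d_k\in V\}$$
is finite. Suppose all the sets $I_V$, for $V$ a neighborhood of $y$ in $\beta Y$, are infinite. Since $I_{V\cap V'}\subset I_V\cap I_{V'}$, the sets $I_V$ together with the cofinite sets have the finite intersection property, so some free ultrafilter $u$ contains all $I_V$. By (1), $c_k$ and $d_k$ have the same $u$-limit $z\in Y^*$, so $z\ne y$. Take a neighborhood $V$ of $y$ whose closure misses $z$. Then $\{k:c_k\in V\}\notin u$ and $\{k:d_k\in V\}\notin u$, so $I_V\notin u$, a contradiction.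

Now we separate the sequences. By local finiteness each point of $Y$ equals $c_k$ or $d_k$ for only finitely many $k$. So we can choose recursively an infinite $J\subset\omega$ such that for each $k\in J$ the points $c_k,d_k$ differ from all $c_i,d_i$ with $i\in J$, $i<k$. As also $c_k\ne d_k$, the sets
$$C=\{c_k:k\in J\},\qquad D=\{d_k:k\in J\}$$
are disjoint. By local finiteness they are closed in $Y$. By Fact 3(1), $\operatorname{cl}_{\beta Y}C\cap\operatorname{cl}_{\beta Y}D=\emptyset$. But take a free ultrafilter $u\ni J$: the common limit in (1) lies in both closures. This contradiction proves Step 1.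

**Step 2: $A_0:=\operatorname{cl}_XN_X$ and $B_0:=\operatorname{cl}_YN_Y$ are compact.** This step turns Step 1 into compactness. The hypotheses are symmetric in $(X,h,H)$ and $(Y,h^{-1},H^{-1})$, so we treat $A_0$ only.

Every continuous $\varphi:X\to\mathbb R$ is bounded on $N_X$. Otherwise choose $x_k\in N_X$ with $|\varphi(x_{k+1})|>|\varphi(x_k)|+1$. Any point of $X$ has a neighborhood on which $|\varphi|$ varies by less than $1$, and it contains at most one $x_k$. So $\{x_k\}$ is an infinite subset of $N_X$ without accumulation points in $X$, contradicting Step 1. By continuity, every such $\varphi$ is bounded on $A_0$.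

If $A_0$ were not compact, Fact 3(2) would give a countably infinite $D\subset A_0$ closed and discrete in $X$. A bijection $D\to\omega$ is continuous on $D$ and extends to a continuous $\varphi:X\to\mathbb R$ by Tietze's theorem for real-valued functions. This $\varphi$ is unbounded on $A_0$, a contradiction.

**Step 3: the two partial extensions.** This step defines the map off $A_0$, and its counterpart off $B_0$. Let $z\in\beta X\setminus A_0$. Then $f_Y\circ H$ is constant on $f_X^{-1}(z)$: if $z\in X^*$ this set is a single point, and if $z\in X$ then $z\notin N_X$. Let $E(z)$ be the value. So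
$$E\circ f_X=f_Y\circ H\quad\text{on } f_X^{-1}(\beta X\setminus A_0). \tag{2}$$
By Fact 1 the restriction of $f_X$ to this full preimage is a closed surjection onto $\beta X\setminus A_0$, hence a quotient map, so $E:\beta X\setminus A_0\to\beta Y$ is continuous. For $z\in X^*$, $E(z)=f_Y(h(z))=h(z)$. Symmetrically there is a continuous $E':\beta Y\setminus B_0\to\beta X$ with
$$E'\circ f_Y=f_X\circ H^{-1}\quad\text{on } f_Y^{-1}(\beta Y\setminus B_0) \tag{3}$$
and $E'|Y^*=h^{-1}$.

**Step 4: $E$ and $E'$ are inverse to each other where both make sense.** This step finishes the proof by shrinking the domains. Let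
$$W=E^{-1}(\beta Y\setminus B_0),\qquad V=E'^{-1}(\beta X\setminus A_0).$$
As $A_0,B_0$ are compact, $W$ is open in $\beta X$ and $V$ is open in $\beta Y$. Since $E(X^*)=Y^*$ misses $B_0$, $X^*\subset W$; likewise $Y^*\subset V$.

Let $z\in W$ and pick $w\in f_X^{-1}(z)$. By (2), $f_Y(H(w))=E(z)\notin B_0$, so (3) applies at $H(w)$:
$$E'(E(z))=E'(f_Y(H(w)))=f_X(H^{-1}(H(w)))=f_X(w)=z\notin A_0 .$$
Hence $E(z)\in V$. Thus $E(W)\subset V$ and $E'E=\mathrm{id}_W$. Symmetrically $E'(V)\subset W$ and $EE'=\mathrm{id}_V$. So $E:W\to V$ is a homeomorphism.

Put $A=\beta X\setminus W$ and $B=\beta Y\setminus V$. These are closed in compact spaces, hence compact, and $A\subset X$, $B\subset Y$ because $X^*\subset W$, $Y^*\subset V$. Finally $E(X^*)=Y^*$ gives $E(X\setminus A)=E(W\setminus X^*)=V\setminus Y^*=Y\setminus B$. $\square$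

## 7. Clopen pieces of a remainder are remainders

With Theorem A, a homeomorphism $Q_{n+1}\cong Q_{m+1}$ yields only a homeomorphism between the open sets $Q_n\setminus A$ and $Q_m\setminus B$. So an induction on the statement "$Q_n\not\cong Q_m$" cannot proceed: after one step down we no longer have whole spaces. The remedy is to strengthen the inductive statement to one about open subsets, as in the Main Theorem. Then we must start from homeomorphic open subsets of the remainders, and these have to be presented as remainders of something before Theorem A can be applied. The next two lemmas do this.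

**Lemma 1.** Let $R,R'$ have bases of clopen sets, and let $g:O\to O'$ be a homeomorphism between nonempty open sets $O\subset R$, $O'\subset R'$. Then some nonempty clopen subset of $R$ is homeomorphic to a clopen subset of $R'$.

*Proof.* Choose a nonempty $C'\subset O'$ clopen in $R'$. The set $g^{-1}(C')$ is open in $O$, hence in $R$; choose a nonempty $C\subset g^{-1}(C')$ clopen in $R$. Then $g(C)$ is open in $O'$, so open in $R'$. It is closed in $O'$ and contained in $C'\subset O'$, so it is closed in $C'$. As $C'$ is closed in $R'$, $g(C)$ is closed in $R'$. $\square$

**Lemma 2.** Let $X$ be Lindelöf and nowhere locally compact, and let $U\ne\emptyset$ be clopen in $X^*$. Put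
$$K=\operatorname{cl}_{\beta X}U,\quad K'=\operatorname{cl}_{\beta X}(X^*\setminus U),\quad S=K\cap K',\quad X_U=X\cap K .$$
Then $S$ is a compact subset of $X$; $X_U\setminus S$ is open in $X$; $X_U$ is nonempty, Lindelöf and nowhere locally compact; $\beta X_U=K$; and $(X_U)^*=U$.

*Proof.* *The set $S$.* By Fact 4, $K\cup K'=\operatorname{cl}_{\beta X}X^*=\beta X$. As $U$ and $X^*\setminus U$ are closed in $X^*$, $K\cap X^*=U$ and $K'\cap X^*=X^*\setminus U$. So $S\cap X^*=\emptyset$, that is, $S\subset X$; and $S$ is compact. Also $S\subset X\cap K=X_U$.

*Openness and density.* From $K\cup K'=\beta X$ we get $K\setminus S=\beta X\setminus K'$, which is open in $\beta X$. So $X_U\setminus S=X\cap(K\setminus S)$ is open in $X$, and it is dense in $K\setminus S$ because $X$ is dense in $\beta X$. As $U\cap S=\emptyset$, we have $U\subset K\setminus S$, and $U$ is dense in $K$; so $K\setminus S$ is dense in $K$, and therefore $X_U$ is dense in $K$. In particular $X_U\ne\emptyset$.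

*The compactification.* $X_U$ is closed in $X$, so by Fact 3(1) it is Lindelöf and $\beta X_U=\operatorname{cl}_{\beta X}X_U=K$. Hence $(X_U)^*=K\setminus X=K\cap X^*=U$.

*Nowhere local compactness.* Suppose $x\in X_U$ has a compact neighborhood $N$ in $X_U$, and let $G$ be open in $K$ with $x\in G$ and $G\cap X_U\subset N$. As $X_U$ is dense in $K$, $G\subset\operatorname{cl}_K(G\cap X_U)\subset N\subset X_U$. So the nonempty open set $G$ misses $U$, contradicting density of $U$ in $K$. $\square$

**Example 11 ($S$ can be nonempty and $X_U$ not open).** Let $X=\mathbb Q$, $F=\mathbb Q\cap[0,\infty)$, $F'=\mathbb Q\cap(-\infty,0]$, with closures $L,L'$ in $\beta\mathbb Q$. Then $L\cup L'=\beta\mathbb Q$. Moreover $L\cap L'=\{0\}$: if $p\ne0$ were in both, take a closed neighborhood $N$ of $p$ that misses $0$; then $p$ lies in the closures of both $F\cap N$ and $F'\cap N$, but these are disjoint closed sets of $\mathbb Q$, against Fact 3(1). So $U=L\cap\mathbb Q^*$ is clopen in $\mathbb Q^*$ with complement $L'\cap\mathbb Q^*$. As $L=\beta F$ with $F$ nowhere locally compact, Fact 4 says that $F^*=U$ is dense in $L$, so $K=L$, and likewise $K'=L'$. Here $S=\{0\}$ and $X_U=\mathbb Q\cap[0,\infty)$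 is not open in $\mathbb Q$, while $X_U\setminus S$ is.

## 8. Induction on pairs of indices

*Proof of the Main Theorem.* The statement of the theorem is symmetric in $n$ and $m$. For $n<m$ let $P(n,m)$ be the statement: no nonempty open subset of $Q_n$ is homeomorphic to an open subset of $Q_m$.

**Step 1: $P(0,m)$ holds for $m\ge1$.** This is the base of the induction. Open subsets of $Q_0=\mathbb Q$ are countable, and nonempty open subsets of $Q_m$ are uncountable by Lemma 3.

**Step 2: $P(n,m)$ implies $P(n+1,m+1)$.** This step descends one level. Suppose $P(n+1,m+1)$ fails.

*To remainders of Lindelöf spaces.* By Fact 7, $Q_{n+1}$ and $Q_{m+1}$ have clopen bases, so Lemma 1 gives homeomorphic nonempty clopen sets $U\subset Q_{n+1}=Q_n^*$ and $V\subset Q_{m+1}=Q_m^*$. The spaces $X=Q_n$ and $Y=Q_m$ are Lindelöf and nowhere locally compact. Apply Lemma 2 to $X$ and $U$, giving $X_U$ and $S$, and to $Y$ and $V$, giving $Y_V$ and $T$ (the compact set called $S$ in the lemma).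

*Down one level.* Now $(X_U)^*=U\cong V=(Y_V)^*$, and $X_U,Y_V$ are Lindelöf and nowhere locally compact. Theorem A gives compact $A\subset X_U$, $B\subset Y_V$ and a homeomorphism
$$g:X_U\setminus A\to Y_V\setminus B .$$

*Back to open sets.* $X_U$ need not be open in $Q_n$, so we remove $S$ and $T$ as well. Put
$$P=X_U\setminus(A\cup S),\qquad P'=Y_V\setminus(B\cup T).$$
By Lemma 2, $X_U\setminus S$ is open in $Q_n$, so $P$ is open in $Q_n$; likewise $P'$ is open in $Q_m$. The compact sets $A\cup S$ and $B\cup T$ have empty interior in $X_U$ and $Y_V$ by Fact 4, so $P$ is dense in $X_U$ and $P'$ is dense in $Y_V$. In particular $P\ne\emptyset$. Since $P$ is open in $X_U\setminus A$, $g(P)$ is a nonempty open subset of $Y_V\setminus B$, hence of $Y_V$. So $O'=g(P)\cap P'$ is nonempty by density of $P'$. It is open in $P'$, hence open in $Q_m$. And $O=g^{-1}(O')\subset P$ is nonempty and open in $P$, hence open in $Q_n$. Now $g$ shows $O\cong O'$, contradicting $P(n,m)$.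

**Step 3: conclusion.** This step assembles the cases. For $n<m$, start from $P(0,m-n)$ and apply Step 2 $n$ times to get $P(n,m)$. As each $Q_n$ is a nonempty open subset of itself, the $Q_n$ are pairwise non-homeomorphic. In particular there is no $n$ with $Q_n\cong Q_{n+2}$. The argument never used parity, so the odd case is proved again along the way. $\blacksquare$

## 9. When two Lindelöf spaces have the same remainder

Fact 8 showed that collapsing a compact set does not change the remainder. Theorem A implies that, up to homeomorphism, nothing else can happen.

**Theorem B.** Let $X,Y$ be nonempty Lindelöf nowhere locally compact spaces. Then $X^*\cong Y^*$ if and only if there are nonempty compact $A\subset X$, $B\subset Y$ and a homeomorphism $X/A\to Y/B$ taking the point $A$ to the point $B$.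

*Proof.* **($\Leftarrow$)** This direction is for the easy implication: by Fact 8, $X^*\cong(X/A)^*\cong(Y/B)^*\cong Y^*$.

**($\Rightarrow$)** Here we convert the homeomorphism of Theorem A into one of collapsed spaces. Take $A,B,E$ from Theorem A.

*Case $A=\emptyset$.* Then $\beta Y\setminus B\cong\beta X$ is compact, hence closed in $\beta Y$, so $B$ is open in $\beta Y$. Thus $B$ is a compact open subset of the nowhere locally compact space $Y$, and $B=\emptyset$ by Fact 4. So $E$ restricts to a homeomorphism $X\to Y$. Pick $x\in X$ and use $\{x\}$ and $\{E(x)\}$ as the two compact sets; collapsing a single point changes nothing. The case $B=\emptyset$ is symmetric.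

*Case $A,B\ne\emptyset$.* The set $A$ is not open in $\beta X$, since it would then be a nonempty compact open subset of $X$, against Fact 4. So $\beta X\setminus A$ is not closed in $\beta X$, that is, not compact; and $\beta X/A$ is a compact Hausdorff space that consists of the open subspace $\beta X\setminus A$ and one more point. So $\beta X/A$ is the one-point compactification of $\beta X\setminus A$, and likewise $\beta Y/B$ is that of $\beta Y\setminus B$. Hence $E$ extends to a homeomorphism $\beta X/A\to\beta Y/B$ taking the point $A$ to the point $B$. Since $E(X\setminus A)=Y\setminus B$, it maps the subspace $X/A$ (see Fact 8) onto $Y/B$. $\square$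

**Corollary.** For a nonempty Lindelöf nowhere locally compact $Y$: $Y^*\cong\mathbb Q^*$ if and only if $Y/B\cong\mathbb Q$ for some nonempty compact $B\subset Y$.

*Proof.* **($\Leftarrow$)** This direction applies the collapse with a one-point set on the rational side. If $\varphi:Y/B\to\mathbb Q$ is a homeomorphism, let $A=\{\varphi(B)\}$, where $B$ denotes the point of $Y/B$. Then $\mathbb Q/A=\mathbb Q$, and $\varphi^{-1}:\mathbb Q/A\to Y/B$ takes the point $A$ to the point $B$. Theorem B with $X=\mathbb Q$ gives $\mathbb Q^*\cong Y^*$.

**($\Rightarrow$)** This direction identifies the collapsed rational side. Theorem B with $X=\mathbb Q$ gives nonempty compact $A\subset\mathbb Q$ and $B\subset Y$ with $Y/B\cong\mathbb Q/A$. By Fact 9, applied to $\mathbb Q$ and $A$, $\mathbb Q/A\cong\mathbb Q$. $\square$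

The space $Y$ of Example 10 is an instance: $Y/B\cong\mathbb Q$ with $B$ a Cantor set, so $Y^*\cong\mathbb Q^*$ although $Y$ is uncountable.
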